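# Spectra of pure complex subjordan operators and approximation by pairs $(r,r')$

## 1. A global guess, tested on points, segments and disks

Which compact subsets of the plane can be the spectrum of an operator that is "as far as possible from normal plus nilpotent", although it sits inside an operator of that kind? Here are the definitions that make this precise. All operators are bounded and linear on nonzero complex Hilbert spaces, a *subspace* is closed, and a *measure* is a finite complex Borel measure. We write $A$ for area and $|S|=A(S)$, and $\partial=\partial_z$, $\bar\partial=\partial_{\bar z}$.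

**Definition (complex jordan).** An operator is complex jordan if it has the form $J=M+N$, where $M$ is normal, $MN=NM$ and $N^2=0$.

The matrix $\begin{pmatrix}0&0\\1&0\end{pmatrix}$ is complex jordan with $M=0$. The nilpotent $3\times3$ Jordan block $B$ is not. If $B=M+N$ as above, then $\sigma(M)=\sigma(B)=\{0\}$ because $N$ is a commuting nilpotent. So $M=0$ and $B^2=N^2=0$, which is false.

**Definition (complex subjordan, pure).** $T$ is complex subjordan if $T=J|H$ for a complex jordan $J$ and a $J$-invariant subspace $H$. It is pure if, moreover, no restriction of $T$ to a nonzero invariant subspace is complex jordan.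

Example. On $L^2(0,1)\oplus L^2(0,1)$ let $M$ be multiplication by $x$ on both coordinates and $N(f,g)=(0,f)$. The space $H=\{(f,f'):f\in W^{1,2}(0,1)\}$ is closed, and
$$(M+N)(f,f')=(xf,\,xf'+f)=(xf,(xf)').$$
So $H$ is invariant, and $T=(M+N)|H$ is multiplication by $x$ on the Sobolev space $W^{1,2}(0,1)$.

**Definition ($R_2$).** For compact $F\subset\mathbb C$ let $\mathrm{Rat}(F)$ be the rational functions with poles off $F$, and let $R_2(F)$ be the closure of $\{r\oplus r':r\in\mathrm{Rat}(F)\}$ in the uniform norm of $C(F)\oplus C(F)$. We write "$R_2(F)=C\oplus C$" for $R_2(F)=C(F)\oplus C(F)$.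

By Hahn–Banach and the Riesz representation theorem, $R_2(F)\neq C\oplus C$ if and only if there is a pair of measures $(\mu,\nu)\ne(0,0)$ on $F$ with
$$\int r\,d\mu+\int r'\,d\nu=0\qquad\text{for all }r\in\mathrm{Rat}(F).$$
We then write $(\mu,\nu)\perp R_2(F)$ and call $(\mu,\nu)$ an annihilating pair. If $F\subset F'$, then $\mathrm{Rat}(F')\subset\mathrm{Rat}(F)$, so annihilating pairs on $F$ are annihilating pairs on $F'$.

Why should pairs $(r,r')$ matter? Since $(M+N)^n=M^n+nM^{n-1}N$, one has $p(J)=p(M)+p'(M)N$ for polynomials, and similarly for rational functions. If every pair $(f,g)$ of continuous functions on $K=\sigma(T)$ were a uniform limit of pairs $(r,r')$, we would expect all operators $f(M)+g(M)N$ to preserve $H$. Then $T$ itself would be complex jordan. This suggests a first answer.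

**First guess.** $K$ is the spectrum of a pure complex subjordan operator if and only if $R_2(K)\ne C\oplus C$.

*A point.* $R_2(\{p\})=C\oplus C$, because $r=a+b(z-p)$ gives $(r(p),r'(p))=(a,b)$. The guess says that no pure operator has spectrum $\{p\}$. This is right, and we check it by hand with $p=0$. Let $T=J|H$ with $\sigma(T)=\{0\}$, let $E$ be the spectral measure of $M$, let $\delta>0$ and $Q=E(\{|z|\ge\delta\})$. By Fuglede's theorem $N$ commutes with $Q$. On the range of $Q$ the operator $M$ is invertible, hence so is $J$, with inverse of norm at most $1/c$, say. For $x\in H$,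
$$c^n\|Qx\|\le\|J^nQx\|=\|QT^nx\|\le\|T^n\|\,\|x\|,$$
and $\|T^n\|^{1/n}\to0$ forces $Qx=0$. So $H\subset E(\{0\})\mathcal K$, where $M=0$, and $T=N|H$ has square zero. Thus $T$ is complex jordan.

*A totally disconnected compact set $F$.* Again $R_2(F)=C\oplus C$. Given $f,g\in C(F)$ and $\delta>0$, split $F$ into finitely many disjoint relatively clopen sets $F_j$ of diameter less than $\delta$. Choose disjoint open $U_j\supset F_j$ and points $z_j\in F_j$, and put $q=f(z_j)+g(z_j)(z-z_j)$ on $U_j$. On $F$, $|q'-g|$ is at most the oscillation of $g$ at scale $\delta$, and $|q-f|$ is at most the oscillation of $f$ at scale $\delta$ plus $\delta\|g\|_\infty$. By Runge's theorem $q$ is a uniform limit of rational functions on a compact neighborhood of $F$ inside $\bigcup U_j$, and by Cauchy's estimates the derivatives converge uniformly on $F$. Note that $|F|$ may be positive here.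

*The segment $[0,1]$.* The identity $r(0)-r(1)+\int_0^1r'\,dx=0$ says that $(\delta_0-\delta_1,dx)\perp R_2([0,1])$, so $R_2\neq C\oplus C$. The Sobolev example has spectrum $[0,1]$. If $w\notin[0,1]$, then $1/(x-w)$ multiplies $W^{1,2}$ into itself. If $w\in[0,1]$, then $(x-w)f$ vanishes at $w$, so the constant $1$ is not in the range of $T-w$. It is also pure. By Lemma 2 below, a nonzero invariant subspace with complex jordan restriction is $N$-invariant and reduces $M$. If it contains $(f,f')$ it contains $N(f,f')=(0,f)$, which lies in $H$ only if $f=0$.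

*The closed unit disk.* First components of elements of $R_2$ are holomorphic inside, so $R_2\ne C\oplus C$. The unilateral shift on $H^2$ is the restriction of multiplication by $z$ on $L^2$ of the circle (here $N=0$), with spectrum the closed disk. It is pure. By Lemma 2, a subspace of $H^2$ with complex jordan restriction reduces multiplication by $z$. If it contains $f$, then it contains $\bar z^nf\in H^2$ for all $n$, so $f=0$.

*The segment and a point, $K=[0,1]\cup\{2\}$.* The pair $(\delta_0-\delta_1,dx)$ still annihilates, so the guess says that $K$ is a spectrum. It is not. Let $T$ be complex subjordan with $\sigma(T)=K$. The Riesz idempotent of $T$ for the isolated point $2$ has a nonzero invariant range on which $T$ has spectrum $\{2\}$. By the first test (translated by $2$) this restriction is complex jordan, and $T$ is not pure.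

So the guess fails because an annihilating pair on one part of $K$ says nothing about another part. In the failing example a small disk around $2$ sees only a point. The cure is to ask for annihilating pairs near every point of $K$.

## 2. The local condition, and four theorems

The local version of the guess is a conjecture in "Closability Of Differential Operators": *the nonempty compact set $K$ is the spectrum of some pure complex subjordan operator if and only if $R_2(K\cap\bar D)\ne C\oplus C$ whenever $D$ is an open disk meeting $K$.* It is true (Theorem 2). We prove the following.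

**Theorem 1 (localization).** Let $K$ be compact and $D$ an open disk with $R_2(K\cap\bar D)=C\oplus C$. If $(\mu,\nu)\perp R_2(K)$, then $|\mu|(D)=|\nu|(D)=0$. Hence $(f,g)\in R_2(K)$ whenever $f,g\in C(K)$ vanish on $K\setminus D$.

**Theorem 2.** A nonempty compact $K$ is the spectrum of a pure complex subjordan operator if and only if $R_2(K\cap\bar D)\neq C\oplus C$ for every open disk $D$ with $D\cap K\ne\emptyset$.

For the third theorem we need one more notion. If $T=(M+N)|H$, we may replace the big space by the closed span of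
$$\{M^jM^{*k}N^lh:\ h\in H,\ j,k\ge0,\ l=0,1\}.\tag{1}$$
By Fuglede's theorem $N$ commutes with $M^*$. So this span reduces $M$, is $N$-invariant and contains $H$, and $M+N$ restricted to it is again a complex jordan extension of $T$.

**Definition (minimal extension).** The extension $M+N$ of $T$ on $\mathcal K$ is minimal if the closed span of (1) is $\mathcal K$.

For instance, in the Sobolev example the extension on $L^2\oplus L^2$ is minimal. The vector $(1,0)$ lies in $H$. Applying powers of $M$ gives $L^2\oplus0$, and applying $N$ gives $0\oplus L^2$.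

**Theorem 3 (structure).** Let $T=(M+N)|H$ be a complex subjordan operator with $\sigma(T)=K$ and with minimal extension $M+N$ on $\mathcal K$, and let $E$ be the spectral measure of $M$. If $D$ is an open disk meeting $K$ with $R_2(K\cap\bar D)=C\oplus C$, then $E(D)\mathcal K\subset H$, and $T$ is the orthogonal direct sum of $(M+N)|E(D)\mathcal K$ (complex jordan if nonzero) and an operator, possibly on $\{0\}$, whose spectrum misses $D$.

**Theorem 4 (zero area).** Let $F$ be compact with $|F|=0$. Then $R_2(F)=C\oplus C$ if and only if $F$ contains no nonconstant rectifiable curve. Consequently a nonempty compact $K$ with $|K|=0$ is the spectrum of a pure complex subjordan operator if and only if every open disk $D$ meeting $K$ is such that $K\cap D$ contains a nonconstant rectifiable curve.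

Theorem 4 is not used for the other three. The operator theory (Sections 3–5) reduces everything to Theorem 1, a statement about measures in the plane, which is the hard part (Sections 6–9).

## 3. Rational functions of $J$, and jordan parts

Let $J=M+N$ be complex jordan on $\mathcal K$ and $E$ the spectral measure of $M$. By Fuglede's theorem $N$ commutes with $M^*$ and with all $E(S)$. If $w\notin\sigma(M)$, then $J-w$ is invertible with inverse $(M-w)^{-1}-(M-w)^{-2}N$. The map $r\mapsto r(M)+r'(M)N$ is multiplicative, since $(r+r'N)(s+s'N)=rs+(rs'+r's)N$ when $N^2=0$. It sends $z$ to $J$ and $1/(z-w)$ to $(J-w)^{-1}$. As these functions generate the algebra of rational functions with poles off $\sigma(M)$, $r(J)=r(M)+r'(M)N$ for all such $r$.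

**Lemma 1.** Let $J=M+N$ on $\mathcal K$ be a minimal extension of $T=J|H$, and $K=\sigma(T)$. Then $\sigma(M)\subset K$, and $f(M)+g(M)N$ maps $H$ into $H$ for all $(f,g)\in R_2(K)$.

*Proof.* Let $w\notin K$, $c=\|(T-w)^{-1}\|$, $0<\delta<1/c$ and $E_\delta=E(\{|z-w|<\delta\})$. For $x\in H$ put $x_n=(T-w)^{-n}x$, so that $x=(J-w)^nx_n$. Then
$$\|E_\delta x\|=\big\|\big[(M-w)^n+n(M-w)^{n-1}N\big]E_\delta x_n\big\|\le(\delta^n+n\delta^{n-1}\|N\|)\,c^n\|x\|\to0 .$$
So $E_\delta H=0$. As $E_\delta$ commutes with $M,M^*,N$, it kills the span of (1), so $E_\delta=0$ and $w\notin\sigma(M)$. Hence $J-w$ is invertible, and for $h\in H$ we have $(J-w)^{-1}h=(T-w)^{-1}h\in H$. Also $JH\subset H$. Since $\mathrm{Rat}(K)$ is generated by $z$ and the functions $1/(z-w)$, $w\notin K$, it follows that $r(J)H\subset H$ for $r\in\mathrm{Rat}(K)$. If $(r_n,r_n')\to(f,g)$ uniformly on $K\supset\sigma(M)$, then $r_n(J)=r_n(M)+r_n'(M)N\to f(M)+g(M)N$ in norm, and $H$ is closed. $\square$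

The correct half of the first guess follows. If $R_2(K)=C\oplus C$, then $H$ is invariant under $M$, $M^*$ and $N$, so $T$ is complex jordan. To localize this we need to know which pairs supported in a disk lie in $R_2(K)$, and that is Theorem 1.

The next lemma says that a jordan part of $J$ can only be an obvious one.

**Lemma 2.** Let $J=M+N$ be complex jordan on $\mathcal K$, and let $L\ne0$ be a $J$-invariant subspace with $J|L=M_1+N_1$ complex jordan. Then $L$ reduces $M$, is $N$-invariant, and $M_1=M|L$, $N_1=N|L$. Conversely, if $L\neq0$ reduces $M$ and is $N$-invariant, then $J|L$ is complex jordan.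

*Proof.* The converse is clear. For the main statement, let $V:L\to\mathcal K$ be the inclusion, and on operators $Y:L\to\mathcal K$ put
$$\Delta(Y)=MY-YM_1,\qquad \mathcal N(Y)=NY-YN_1 .$$
These maps commute because $MN=NM$ and $M_1N_1=N_1M_1$. We have $\mathcal N^2Y=-2NYN_1$ and $\mathcal N^3=0$. The relation $JV=V(M_1+N_1)$ reads $\Delta V=-\mathcal NV$, so $\Delta^3V=-\mathcal N^3V=0$.

Let $E,E_1$ be the spectral measures of $M,M_1$, let $S,S_1$ be disjoint compact sets, and $Y=E(S)VE_1(S_1)$. Then $\Delta^3Y=E(S)(\Delta^3V)E_1(S_1)=0$. Rosenblum's theorem says that $AY=YB$ with $\sigma(A)\cap\sigma(B)=\emptyset$ implies $Y=0$. Hence $\Delta$ is injective on operators from $E_1(S_1)L$ to $E(S)\mathcal K$, and applying this three times gives $Y=0$. For Borel $B$ and vectors $x,y$, inner regularity gives compact $S_n\subset B^c$ and $S_{1,n}\subset B$ with $E(S_n)y\to E(B^c)y$ and $E_1(S_{1,n})x\to E_1(B)x$. Hence $E(B^c)VE_1(B)=0$. Using this for $B$ and for $B^c$,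
$$VE_1(B)=E(B)VE_1(B)=E(B)V .$$
Integrating, $MV=VM_1$ and $M^*V=VM_1^*$. So $L$ reduces $M$, $M|L=M_1$, and $N|L=J|L-M|L=N_1$ maps $L$ into $L$. $\square$

## 4. Splitting off a jordan summand over a disk

In this section we take Theorem 1 for granted and prove Theorem 3 and the "only if" half of Theorem 2.

**Step 1: $E(D)\mathcal K\subset H$.** Let $C_0=\{f\in C(K):f=0\text{ on }K\setminus D\}$. By Theorem 1, $C_0\oplus C_0\subset R_2(K)$. By Lemma 1 (with $g=0$, then with $f=0$), $f(M)H\subset H$ and $f(M)NH\subset H$ for $f\in C_0$. Let $L\subset H$ be the closed span of all $f(M)h$ and $f(M)Nh$ with $f\in C_0$, $h\in H$. Choose $f_n\in C_0$ with $0\le f_n\uparrow1_D$ on $K$. Then for $l=0,1$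
$$E(D)M^jM^{*k}N^lh=\lim_n\,(z^j\bar z^kf_n)(M)N^lh\in L,$$
since $z^j\bar z^kf_n\in C_0$. By minimality $E(D)\mathcal K\subset L\subset H$.

**Step 2: the orthogonal splitting.** $E(D)$ commutes with $J$ and maps $H$ into $E(D)\mathcal K\subset H$. So $H=E(D)\mathcal K\oplus H_2$ with $H_2=(1-E(D))H$, both summands are $J$-invariant, and $T=J|E(D)\mathcal K\oplus T_2$ with $T_2=J|H_2$. The first summand is complex jordan if nonzero, because $E(D)\mathcal K$ reduces $M$ and is $N$-invariant.

**Step 3: $\sigma(T_2)$ misses $D$.** Let $H_2\ne0$. Then $\sigma(T_2)\subset\sigma(T)=K$. For $w\in D$, $M$ has spectrum in the closed set $\mathbb C\setminus D$ on $(1-E(D))\mathcal K$. So $J-w$ is invertible there, and its restriction $T_2-w$ is bounded below. The boundary of a spectrum consists of approximate eigenvalues, so $D\cap\partial\sigma(T_2)=\emptyset$. Hence $\sigma(T_2)\cap D$ is open and closed in $D$, that is, $\emptyset$ or $D$. If it were $D$, then $\bar D\subset K$ and $R_2(K\cap\bar D)=R_2(\bar D)$. This is not $C\oplus C$, as first components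 of its elements are holomorphic in $D$: a contradiction. This proves Theorem 3.

**Step 4: "only if" in Theorem 2.** Let $T$ be pure with $\sigma(T)=K$, and suppose $R_2(K\cap\bar D)=C\oplus C$ for some open disk $D$ meeting $K$. By Theorem 3 and purity, $E(D)\mathcal K=0$. So $T=T_2$ and $K\cap D=\sigma(T_2)\cap D=\emptyset$, a contradiction.

## 5. A pure operator built from annihilating pairs

Now we prove the "if" half, which does not need Theorem 1. Assume $R_2(K\cap\bar D)\ne C\oplus C$ whenever $D$ is an open disk meeting $K$. We build one pure operator $T_D$ for each disk, with spectrum in $K\cap\bar D$, and add them up. The model is the Sobolev example, but there we must strip off a possible jordan part.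

**Step 1: a subjordan operator attached to $D$.** Fix $D$, put $F_D=K\cap\bar D$, take $(0,0)\ne(\alpha,\beta)\perp R_2(F_D)$ and put $\tau=|\alpha|+|\beta|$. On $\mathcal K=L^2(\tau)\oplus L^2(\tau)$ let $M$ be multiplication by $z$ on both coordinates and $N(f,g)=(0,f)$. Then $J=M+N$ is complex jordan. Let $H$ be the closure of $\{(r,r'):r\in\mathrm{Rat}(F_D)\}$. For $s\in\mathrm{Rat}(F_D)$,
$$s(J)(r,r')=(sr,\ sr'+s'r)=(sr,(sr)'),$$
so $s(J)H\subset H$. Write $\alpha=a\tau$, $\beta=b\tau$ with $|a|,|b|\le1$. Then $\langle(r,r'),(\bar a,\bar b)\rangle=\int r\,d\alpha+\int r'\,d\beta=0$. So the nonzero vector $(\bar a,\bar b)$ is orthogonal to $H$, and $H\neq\mathcal K$.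

**Step 2: removing the jordan part.** Let $L$ be the closed span of all subspaces of $H$ that reduce $M$ and are $N$-invariant. It is the largest such subspace of $H$. Moreover $L\ne H$. Otherwise $H$ would reduce $M$, and as $(1,0)\in H$, Stone–Weierstrass would give $L^2(\tau)\oplus0\subset H$. Applying $N$, also $0\oplus L^2(\tau)\subset H$, so $H=\mathcal K$, a contradiction.

Let $P$ be the projection of $\mathcal K$ onto $L^\perp$, $M'=M|L^\perp$ and $N'=PN|L^\perp$. Since $P$ commutes with $M$, $M'$ is normal and commutes with $N'$. For $x\in L^\perp$,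
$$N'^2x=PNPNx=PN^2x-PN(1-P)Nx=0,$$
because $NL\subset L$. So $J'=M'+N'=PJ|L^\perp$ is complex jordan. The space $H'=H\ominus L\ne0$ is $J'$-invariant, since for $x\in H'$ we have $PJx=Jx-(1-P)Jx\in H$, as $L\subset H$. Put $T_D=J'|H'$, a complex subjordan operator.

**Step 3: $T_D$ is pure.** Let $L'\neq0$ be an invariant subspace with $T_D|L'$ complex jordan. By Lemma 2 for $J'$, $L'\subset H'$ reduces $M'$ and is $N'$-invariant. Then $L\oplus L'\subset H$ reduces $M$. It is $N$-invariant, because $Nx=N'x+(1-P)Nx\in L'+L$ for $x\in L'$. This contradicts the maximality of $L$.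

**Step 4: the spectrum of $T_D$, with a uniform resolvent bound.** Let $w\notin F_D$ and $s(z)=1/(z-w)$. The operators $J$ and $s(J)=s(M)+s'(M)N$ leave $H$ and $L$ invariant, so $PJ(1-P)=0=Ps(J)(1-P)$. For $x\in L^\perp$,
$$Ps(J)\,P(J-w)x=Ps(J)(J-w)x-Ps(J)(1-P)(J-w)x=x,$$
and likewise in the other order. Thus $Ps(J)|L^\perp=(J'-w)^{-1}$. It maps $H'$ into $H'$, since $Ps(J)x=s(J)x-(1-P)s(J)x\in H$ for $x\in H'$. So it inverts $T_D-w$ on $H'$, and $\emptyset\ne\sigma(T_D)\subset K\cap\bar D$. For $w\notin K$, since $\|N\|\le1$,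
$$\|(T_D-w)^{-1}\|\le\sup_K|s|+\sup_K|s'|,\tag{2}$$
a bound independent of $D$.

**Step 5: the direct sum.** Let $\mathcal D$ be the countable nonempty set of open disks with rational centers and radii that meet $K$, and $T=\bigoplus_{D\in\mathcal D}T_D$. As $\|M'_D\|\le\max_K|z|$ and $\|N'_D\|\le1$, the operator $\bigoplus(M'_D+N'_D)$ is a bounded complex jordan extension of $T$. So $T$ is complex subjordan.

$T$ is pure. If $T|L$ is complex jordan with $L\neq0$, then by Lemma 2 $L$ reduces $\bigoplus M'_D$ and is $\bigoplus N'_D$-invariant. The coordinate projections commute with $\bigoplus M_D'$, its adjoint and $\bigoplus N_D'$. So the closure of the $D$-th coordinate projection of $L$ lies in $H'_D$, reduces $M'_D$ and is $N'_D$-invariant. If it were nonzero, $T_D$ would be complex jordan on it, which is excluded. So all coordinates vanish and $L=0$, a contradiction.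

$\sigma(T)=K$. By (2) the inverses for $w\notin K$ add up to a bounded inverse, so $\sigma(T)\subset K$. For $x\in K$ and $\epsilon>0$ choose $D\in\mathcal D$ with $x\in D$ and $\operatorname{diam}D<\epsilon$. Then $\emptyset\neq\sigma(T_D)\subset\sigma(T)\cap\bar D$. So $\sigma(T)$ is dense in $K$, and being closed it is $K$.

With Section 4, Theorem 2 is proved once Theorem 1 is.

## 6. Cauchy transforms, and the point where a smooth cut-off breaks

**Textbook facts.** For bounded compactly supported $f$ put $\mathcal Cf(w)=\frac1\pi\int\frac{f(z)}{w-z}\,dA(z)$. Then $\mathcal Cf$ is continuous and in $W^{1,p}_{loc}$ for all $p<\infty$, $\bar\partial\mathcal Cf=f$, and $\partial\mathcal Cf=\mathcal Sf$ is the Beurling transform, with $\|\mathcal Sf\|_2=\|f\|_2$ and $\|\mathcal Sf\|_4\le C\|f\|_4$. Among sets $S$ of given area, $\int_S\frac{dA(z)}{|z-w|}$ is largest for the disk centered at $w$, so it is at most $2\sqrt{\pi|S|}$ and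
$$|\mathcal Cf|\le\tfrac2{\sqrt\pi}\,\|f\|_\infty\,|\{f\neq0\}|^{1/2}.\tag{3}$$

For a compactly supported measure $\sigma$ let $\hat\sigma(w)=\int\frac{d\sigma(z)}{z-w}$. As $1/|z|\in L^{4/3}_{loc}$, Minkowski's inequality gives $\|\hat\sigma\|_{L^{4/3}(B)}\le C_B\|\sigma\|$ for bounded $B$, where $C_B$ also depends on a bounded set carrying $\sigma$. Moreover
$$\int\eta\,d\sigma=\frac1\pi\int\hat\sigma\,\bar\partial\eta\,dA\qquad(\eta\in W^{1,4}\text{ compactly supported}).\tag{4}$$
For smooth $\eta$ this is the Cauchy–Pompeiu formula. In general $\eta$ is continuous (Morrey), its mollifications $\eta_\epsilon$ converge to $\eta$ uniformly, and $\bar\partial\eta_\epsilon\to\bar\partial\eta$ in $L^4$. So both sides pass to the limit.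

**The distribution $u$.** Fix $(\mu,\nu)\perp R_2(K)$. For compactly supported $\eta\in W^{1,4}$ put
$$\langle u,\eta\rangle=\int\hat\mu\,\eta\,dA+\int\hat\nu\,\partial\eta\,dA ,\qquad\text{that is, } u=\hat\mu-\partial\hat\nu .$$
By Hölder's inequality, if $\operatorname{supp}\eta\subset B$ with $B$ bounded,
$$|\langle u,\eta\rangle|\le C_B(\|\eta\|_4+\|\partial\eta\|_4).\tag{5}$$
By (4), applied to $\psi$ and to $\partial\psi$,
$$\frac1\pi\langle u,\bar\partial\psi\rangle=\int\psi\,d\mu+\int\partial\psi\,d\nu\qquad(\psi\in C_c^\infty).\tag{6}$$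
For $w\notin K$, insert $r(z)=1/(z-w)$ in the annihilation relation: $\hat\mu(w)-\partial\hat\nu(w)=\int\frac{d\mu(z)}{z-w}-\int\frac{d\nu(z)}{(z-w)^2}=0$. As $\hat\nu$ is holomorphic off $K$, integration by parts gives
$$\langle u,\eta\rangle=0\quad\text{if }\eta\in W^{1,4}\text{ has compact support in }\mathbb C\setminus K.\tag{7}$$

**The obvious attempt.** To prove Theorem 1, take $\chi\in C_c^\infty(D)$ and try to cut the pair $(\mu,\nu)$ down to an annihilating pair on $K\cap\bar D$, which must vanish by hypothesis. Put $\chi\psi$ for $\psi$ in (6):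
$$\int\chi\psi\,d\mu+\int(\chi\,\partial\psi+\psi\,\partial\chi)\,d\nu=\frac1\pi\langle u,\psi\bar\partial\chi\rangle+\frac1\pi\langle u,\chi\bar\partial\psi\rangle .\tag{8}$$
If $\psi$ is holomorphic near $K\cap\bar D$, the last term vanishes by (7). So the cut-down pair should be
$$\nu'=\chi\nu,\qquad\mu'=\chi\mu+(\partial\chi)\nu-\tfrac1\pi\,u\,\bar\partial\chi .$$
The difficulty is the last term: $u\,\bar\partial\chi$ must be a measure, but $\partial\hat\nu$ need not be one. Here is an example. On the closed unit disk let $\nu=\delta_0$ and $d\mu=-\frac1{2\pi i}\zeta^{-2}d\zeta$ on the unit circle. By Cauchy's formula $\int r\,d\mu=-r'(0)$, so the pair annihilates. For $0<|w|<1$ the residues of $\zeta^{-2}(\zeta-w)^{-1}$ at $0$ and $w$ are $-w^{-2}$ and $w^{-2}$, so $\hat\mu(w)=0$, and $\hat\nu(w)=-1/w$. Hence $u=-1/w^2$ on the punctured disk. If $\bar\partial\chi(0)\ne0$, then $u\,\bar\partial\chi$ is not a measure near $0$, because $\int_{0<|w|<\epsilon}|w|^{-2}dA=\infty$.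

The example also shows a way out. If $\chi$ were *holomorphic* near $0$, the bad point of $u$ would not be seen at all. In general $u$ is bad where $\nu$ is concentrated. The Calderón–Zygmund decomposition puts the concentrated part of $\nu$ into an open set of small area, off which $u$ is integrable. So we look for a cut-off that is holomorphic on that set.

## 7. Calderón–Zygmund squares of $\nu$

Let $\lambda>0$. Let $Q_i$ be the maximal half-open dyadic squares with $|\nu|(Q)>\lambda|Q|$. Such squares have $|Q|<\|\nu\|/\lambda$, so each lies in a maximal one. Let $\ell_i$ be the side and $z_i$ the center of $Q_i$, and let $Q_i^*$ be the open concentric square of side $2\ell_i$. Put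
$$G=\bigcup Q_i,\qquad G^*=\bigcup Q_i^* .$$
$G^*$ is open. The $Q_i$ are disjoint, and each meets $K$ because $|\nu|(Q_i)>0$. We need five facts.

**(a) Sizes.** $\lambda|Q_i|<|\nu|(Q_i)\le4\lambda|Q_i|$, since the dyadic parent fails the condition. Summing, $|G|\le\|\nu\|/\lambda$ and $|G^*|\le4\|\nu\|/\lambda$.

**(b) Off $G$, $\nu$ has density at most $\lambda$.** We show $|\nu|(S)\le\lambda|S|$ for Borel $S\subset\mathbb C\setminus G$. We may assume $|S|<\infty$. Let $V\supset S$ be open with $|V|<\infty$. The maximal dyadic squares contained in $V$ are disjoint and cover $V$. One that meets $S$ satisfies $|\nu|(Q)\le\lambda|Q|$, since otherwise $Q\subset G$. So $|\nu|(S)\le\lambda|V|$; take the infimum over $V$. Hence $\nu|_{\mathbb C\setminus G}=k\,dA$ with $|k|\le\lambda$, and $k=0$ a.e. off $K$.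

**(c) The decomposition.** Let $c_i=\nu(Q_i)/|Q_i|$, $b_i=\nu|_{Q_i}-c_i1_{Q_i}dA$ and $\kappa=k1_{\mathbb C\setminus G}+\sum c_i1_{Q_i}$. Then $\nu=\kappa\,dA+\sum b_i$, with convergence in norm. By (a) and (b), $|\kappa|\le4\lambda$. The support of $\kappa$ is compact, since the $Q_i$ have bounded size and meet $K$. Also $\|\kappa\|_1\le\|\nu\|$, $b_i(\mathbb C)=0$, and $\|b_i\|\le2|\nu|(Q_i)$. Writing $\hat\kappa=\widehat{\kappa\,dA}=-\pi\mathcal C\kappa$,
$$\|\partial\hat\kappa\|_2=\pi\|\kappa\|_2\le\pi\big(\|\kappa\|_\infty\|\kappa\|_1\big)^{1/2}\le\pi(4\lambda\|\nu\|)^{1/2}.$$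

**(d) $\sum|\partial\hat b_i|$ is integrable off $G^*$.** Let $w\notin Q_i^*$ and $z\in Q_i$. Then $|w-z|\ge\ell_i/2$ and $|z-z_i|\le\ell_i/\sqrt2\le\sqrt2\,|w-z|$, so $|w-z_i|\le3|w-z|$. Hence
$$\left|\frac1{(z-w)^2}-\frac1{(z_i-w)^2}\right|\le\frac{|z-z_i|\,(|z-w|+|z_i-w|)}{|z-w|^2|z_i-w|^2}\le\frac{\ell_i}{\sqrt2}\cdot\frac4{|z-w||z_i-w|^2}\le\frac{9\ell_i}{|w-z_i|^3},$$
the last step because $12/\sqrt2<9$. As $b_i(\mathbb C)=0$, we may subtract the value at $z_i$ in $\partial\hat b_i(w)=\int(z-w)^{-2}db_i(z)$, so $|\partial\hat b_i(w)|\le9\ell_i\|b_i\||w-z_i|^{-3}$. Off $Q_i^*$ we have $|w-z_i|\ge\ell_i$, and integrating over $|w-z_i|\ge\ell_i$ gives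
$$\int_{\mathbb C\setminus Q_i^*}|\partial\hat b_i|\,dA\le18\pi\|b_i\|\le36\pi|\nu|(Q_i).$$

So $u_0:=\hat\mu-\partial\hat\kappa-\sum_i\partial\hat b_i$ is defined a.e. on $\mathbb C\setminus G^*$. Using Cauchy–Schwarz for $\partial\hat\kappa$, for bounded $B$,
$$\int_{B\setminus G^*}|u_0|\,dA\le C_B(1+\lambda^{1/2}),\qquad C_B\text{ depending only on }B,\mu,\nu.\tag{9}$$

**(e) $u_0=0$ a.e. off $K\cup G^*$.** Let $w\notin K\cup G^*$ and $d=\mathrm{dist}(w,K)>0$. Suppose some $Q_i$ met $B(w,d/8)$. It also meets $K$, so $\sqrt2\,\ell_i\ge\frac{7d}8$ and $\ell_i>\frac d2$. But $w\notin Q_i^*$ gives $\mathrm{dist}(w,Q_i)\ge\ell_i/2>d/4$, a contradiction. So $\kappa=k=0$ a.e. on $B(w,d/8)$ and no $b_i$ charges this ball. There $\hat\nu=\hat\kappa+\sum\hat b_i$ is a locally uniformly convergent sum of holomorphic functions (recall $\sum\|b_i\|<\infty$). So we may differentiate termwise, and $\hat\mu-\partial\hat\kappa-\sum\partial\hat b_i=\hat\mu-\partial\hat\nu=0$ at $w$.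

## 8. Cut-offs holomorphic on the exceptional set

**Construction.** Let $\chi\in C_c^\infty$. We correct $\chi$ by solving a $\bar\partial$-equation on $G^*$:
$$g=\mathcal C(1_{G^*}\bar\partial\chi),\qquad\varphi=\chi-g,\qquad\text{so}\qquad\bar\partial\varphi=1_{\mathbb C\setminus G^*}\,\bar\partial\chi .$$
Then $\varphi$ is continuous, in $W^{1,p}_{loc}$ for all $p<\infty$, and by Weyl's lemma holomorphic on $G^*$ and off $\operatorname{supp}\bar\partial\chi$. Also $\|\partial\varphi\|_p\le C(\|\partial\chi\|_p+\|\bar\partial\chi\|_p)$ for $p=2,4$. By (3) and (a), $g$ is small if $\lambda$ is large.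

The price is that $\partial\varphi$ is in general not bounded, yet we must integrate it against $\nu$. We fix its values: $\partial\varphi$ denotes the classical derivative on the largest open set where $\varphi$ is holomorphic (this set contains $G^*\supset G$), and a fixed Borel representative elsewhere. By (b), a change of representative matters only on a $|\nu|$-null set.

**The integral of $|\partial\varphi|$ against $|\nu|$.** Let $\mathcal M$ be the centered Hardy–Littlewood maximal function. For $z,y\in Q_i$ we have $B(z,\ell_i/2)\subset Q_i^*\cap B(y,2\ell_i)$, because $\sqrt2+\frac12<2$. As $\partial\varphi$ is holomorphic on $Q_i^*$, the mean value property gives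
$$|\partial\varphi(z)|\le\frac4{\pi\ell_i^2}\int_{B(y,2\ell_i)}|\partial\varphi|\,dA\le16\,\mathcal M(\partial\varphi)(y).$$
Averaging over $y\in Q_i$ and using (a), $\int_{Q_i}|\partial\varphi|\,d|\nu|\le64\lambda\int_{Q_i}\mathcal M(\partial\varphi)\,dA$. Off $G$ we use (b). With Cauchy–Schwarz, $|G|\le\|\nu\|/\lambda$ and the $L^2$ bound for $\mathcal M$,
$$\int|\partial\varphi|\,d|\nu|\le\lambda\int_K|\partial\varphi|\,dA+64\lambda\int_G\mathcal M(\partial\varphi)\,dA\le C_\nu(\lambda+\lambda^{1/2})\|\partial\varphi\|_2,\tag{10}$$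
with $C_\nu$ depending only on $K$ and $\nu$. Since $\kappa$ is bounded with compact support, $|b_i|\le|\nu||_{Q_i}+|c_i|1_{Q_i}dA$ and $|c_i|\le4\lambda$, also
$$\int|\kappa\,\partial\varphi|\,dA+\sum_i\int|\partial\varphi|\,d|b_i|<\infty.\tag{11}$$

The next lemma is (8) with $\varphi$ in place of $\chi$. The bad term is now the integral of an $L^1$ function.

**Lemma 3 (cutting identity).** For all $\psi\in C_c^\infty$,
$$\int\varphi\psi\,d\mu+\int(\varphi\,\partial\psi+\psi\,\partial\varphi)\,d\nu=\frac1\pi\int_{\mathbb C\setminus G^*}\psi\,u_0\,\bar\partial\varphi\,dA+\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle .$$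

*Proof.* We treat $\mu$, $\kappa\,dA$ and each $b_i$ separately and add.

**Step 1: the $\mu$ part.** By (4), $\int\varphi\psi\,d\mu=\frac1\pi\int\hat\mu\,(\psi\,\bar\partial\varphi+\varphi\,\bar\partial\psi)\,dA$.

**Step 2: the $\kappa$ part.** For $f\in C_c^\infty$, (4) applied to $\partial f$ and an integration by parts give
$$\int\kappa\,\partial f\,dA=\frac1\pi\int\hat\kappa\,\bar\partial\partial f\,dA=-\frac1\pi\int\partial\hat\kappa\,\bar\partial f\,dA .$$
As $\kappa,\partial\hat\kappa\in L^2$, this holds by density for compactly supported $f\in W^{1,2}$. Take $f=\varphi\psi$, and integrate the term with $\varphi\bar\partial\psi$ by parts once more ($\hat\kappa$ and $\varphi\bar\partial\psi$ are in $W^{1,4}_{loc}$):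
$$\int\kappa\,\partial(\varphi\psi)\,dA=-\frac1\pi\int\psi\,\partial\hat\kappa\,\bar\partial\varphi\,dA+\frac1\pi\int\hat\kappa\,\partial(\varphi\bar\partial\psi)\,dA .$$

**Step 3: the $b_i$ part.** We claim
$$\int\partial(\varphi\psi)\,db_i=-\frac1\pi\int\psi\,\partial\hat b_i\,\bar\partial\varphi\,dA+\frac1\pi\int\hat b_i\,\partial(\varphi\bar\partial\psi)\,dA .$$
Let $\varphi_\epsilon$ be mollifications of $\varphi$. By (4) applied to $\partial(\varphi_\epsilon\psi)$,
$$\int\partial(\varphi_\epsilon\psi)\,db_i=\frac1\pi\int\hat b_i\,\partial(\psi\,\bar\partial\varphi_\epsilon)\,dA+\frac1\pi\int\hat b_i\,\partial(\varphi_\epsilon\bar\partial\psi)\,dA .$$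
Here it matters that $\varphi$ is holomorphic on all of $Q_i^*$, not just on $Q_i$. For small $\epsilon$, $\bar\partial\varphi_\epsilon$ vanishes on the concentric square of side $\frac32\ell_i$, while $\hat b_i$ is holomorphic off $\bar Q_i$. So the first term on the right equals $-\frac1\pi\int\psi\,\partial\hat b_i\,\bar\partial\varphi_\epsilon\,dA$. Let $\epsilon\to0$. On $\bar Q_i\subset Q_i^*$, $\varphi_\epsilon\to\varphi$ and $\partial\varphi_\epsilon\to\partial\varphi$ uniformly, which handles the left side. Next, $\bar\partial\varphi_\epsilon\to\bar\partial\varphi$ in $L^1_{loc}$, and $\partial\hat b_i$ is bounded off the square of side $\frac32\ell_i$. Finally $\varphi_\epsilon\to\varphi$ in $W^{1,4}_{loc}$ and $\hat b_i\in L^{4/3}_{loc}$. This proves the claim.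

**Step 4: summation.** The function $\partial(\varphi\psi)=\varphi\,\partial\psi+\psi\,\partial\varphi$ is integrable for $|\kappa|dA+\sum|b_i|$ by (11), and $\left|\nu-\kappa\,dA-\sum_{i\le n}b_i\right|\le\sum_{i>n}|b_i|$. So
$$\int\kappa\,\partial(\varphi\psi)\,dA+\sum_i\int\partial(\varphi\psi)\,db_i=\int(\varphi\,\partial\psi+\psi\,\partial\varphi)\,d\nu .$$
The terms with $\psi\,\partial\hat b_i\,\bar\partial\varphi$ sum absolutely by (d), as $\bar\partial\varphi$ is bounded and vanishes on $G^*$. Together with the corresponding terms of Steps 1 and 2 they give $\frac1\pi\int_{\mathbb C\setminus G^*}\psi u_0\bar\partial\varphi\,dA$. In the last terms, $\sum\|b_i\|<\infty$ gives $\hat\nu=\hat\kappa+\sum\hat b_i$ in $L^{4/3}_{loc}$, and $\partial(\varphi\bar\partial\psi)\in L^4$. Together with $\frac1\pi\int\hat\mu\,\varphi\bar\partial\psi\,dA$ they give $\frac1\pi\langle u,\varphi\bar\partial\psi\rangle$. $\square$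

## 9. An infinite product of cut-offs: proof of Theorem 1

One cut-off is still not enough. Outside $\operatorname{supp}\chi$ we have $\varphi=-g$, which is small but in general not zero, so $\varphi\nu$ is not carried by $K\cap\bar D$. We therefore multiply infinitely many cut-offs, the $k$-th acting in an annulus that approaches $\partial D$ as $k\to\infty$. Beyond the $k$-th annulus the $k$-th factor is at most $4^{-k}$, so the product has size about $4^{-k(k-1)/2}$ there. The costs of the $k$-th step grow only geometrically in $k$, and the product wins.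

If $D\cap K=\emptyset$ there is nothing to prove. After a translation let $D=\{|z|<R\}$, and put $X=K\cap\bar D$. Fix $0<r_1<R$.

**Step 1: the factors.** Put $d_k=(R-r_1)2^{-k}$ and $r_{k+1}=r_k+d_k$ for $k\ge1$, so $r_k\uparrow R$. Let $\chi_k$ be radial and smooth with $0\le\chi_k\le1$, $\chi_k=1$ for $|z|\le r_k+\frac{d_k}3$, $\chi_k=0$ for $|z|\ge r_k+\frac{2d_k}3$ and $|\nabla\chi_k|\le C/d_k$. Let $\lambda_k=64^k\Lambda$ with $\Lambda\ge1$. Carry out Sections 7 and 8 with $\lambda=\lambda_k$, $\chi=\chi_k$. This gives $G_k,G_k^*,u_0^{(k)}$, $g_k=\mathcal C(1_{G_k^*}\bar\partial\chi_k)$ and $\varphi_k=\chi_k-g_k$.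

Until $\Lambda$ is fixed, constants $C$ depend only on $K,\mu,\nu,R,r_1$. By (3) and (a), $|g_k|\le C2^k\lambda_k^{-1/2}=C\Lambda^{-1/2}4^{-k}$. If $|w|\notin(r_k,r_{k+1})$, then $\mathrm{dist}(w,\operatorname{supp}\bar\partial\chi_k)\ge d_k/3$, so $g_k$ is holomorphic near $w$. Differentiating under the integral,
$$|g_k'(w)|\le C2^k\cdot|G_k^*|\cdot d_k^{-2}\le C2^k4^k\lambda_k^{-1}=C\Lambda^{-1}8^{-k}.$$
Fix $\Lambda$ so large that
$$|g_k|\le4^{-k}\text{ everywhere},\qquad|g_k'(z)|\le4^{-k}\text{ for }|z|\notin(r_k,r_{k+1}).\tag{12}$$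
From now on constants may depend on $\Lambda$, but not on $k$.

**Step 2: the product.** Put $\varphi=\prod_{k\ge1}\varphi_k$ on $D$. To describe it, cover $D$ by
$$V_1=\{|z|<r_2+\tfrac{d_2}3\},\qquad V_k=\{r_{k-1}+\tfrac{2d_{k-1}}3<|z|<r_{k+1}+\tfrac{d_{k+1}}3\}\quad(k\ge2).$$
This is a locally finite open cover of $D$, and $V_k\cap V_l=\emptyset$ if $|k-l|\ge2$. On $V_k$ we have $\chi_j=0$ for $j<k$ and $\chi_j=1$ for $j>k$, so
$$\varphi_j=-g_j\ (j<k),\qquad\varphi_j=1-g_j\ (j>k).$$
Since $\operatorname{supp}\bar\partial\chi_j\subset\{r_j+\frac{d_j}3\le|z|\le r_j+\frac{2d_j}3\}$, it does not meet $V_k$ for $j\ne k$, and these $\varphi_j$ are holomorphic on $V_k$. By $|g_j|\le4^{-j}$ the product converges uniformly on $V_k$. Thus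
$$\varphi=P_k\varphi_k\text{ on }V_k,\qquad P_k=\prod_{j<k}(-g_j)\prod_{j>k}(1-g_j)\ \text{ holomorphic on }V_k.$$

**Step 3: bounds.** Let $\bar A_1=\{|z|\le r_2\}$ and $\bar A_k=\{r_k\le|z|\le r_{k+1}\}$ for $k\ge2$; then $\bar A_k\subset V_k$. Let $A_1=\{|z|<r_2\}$ and $A_k=\{r_k\le|z|<r_{k+1}\}$ for $k\ge2$; these partition $D$. Since $\prod_j(1+4^{-j})\le e^{1/3}$, $|P_k|\le e^{1/3}4^{-k(k-1)/2}$ on $V_k$. For $z\in\bar A_k$ and $j\neq k$ we have $|z|\notin(r_j,r_{j+1})$, so $|g_j'(z)|\le4^{-j}$ by (12). Differentiate the locally uniformly convergent product $P_k$ termwise. Each of the $k-1$ terms in which a factor $-g_j$ with $j<k$ is differentiated is at most $e^{1/3}4^{-k(k-1)/2}$, because $|g_j'|$ has the same bound $4^{-j}$ as $|g_j|$. The term for $j>k$ is at most $4^{-j}e^{1/3}4^{-k(k-1)/2}$, since the remaining factors $1-g_i$ still have product at most $e^{1/3}$ in modulus. As $\sum_{j>k}4^{-j}<1$ and $e^{1/3}<2$, on $\bar A_k$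
$$|P_k|\le2\cdot4^{-k(k-1)/2},\qquad|P_k'|\le2k\,4^{-k(k-1)/2},\qquad|\varphi_k|\le2.\tag{13}$$

**Step 4: derivatives of $\varphi$, and the new pair.** On $V_k$ set
$$\partial\varphi=P_k\,\partial\varphi_k+P_k'\varphi_k,\qquad\bar\partial\varphi=P_k\,\bar\partial\varphi_k .$$
These are the weak derivatives of $\varphi$. The set $V_k\cap V_{k+1}$ meets no $\operatorname{supp}\bar\partial\chi_j$. So all $\varphi_j$ are holomorphic there, $\partial\varphi$ is the classical derivative by our choice of representatives, and the two definitions agree. Also $\bar\partial\varphi=0$ on $V_k\setminus\operatorname{supp}\bar\partial\chi_k$, and $D\cap\operatorname{supp}\bar\partial\chi_k\subset A_k$. On $D$ define, as Lemma 3 suggests,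
$$\nu'=\varphi\nu,\qquad\mu'=\varphi\mu+(\partial\varphi)\nu-\frac1\pi\sum_ku_0^{(k)}\,\bar\partial\varphi\,1_{A_k}\,dA ,$$
where $u_0^{(k)}\bar\partial\varphi$ is read as $0$ on $G_k^*$ (where $\bar\partial\varphi_k=0$).

**Step 5: these are finite measures carried by $K\cap D$.** We have $\|\partial\varphi_k\|_2\le C2^k$ and $|\bar\partial\varphi_k|\le C2^k$. With (9), (10) and (13),
$$|\mu'|(A_k)\le C\,4^{-k(k-1)/2}\Big[\|\mu\|+(\lambda_k+\lambda_k^{1/2})2^k+k\|\nu\|+2^k(1+\lambda_k^{1/2})\Big].$$
Since $\lambda_k=64^k\Lambda$, this is summable. As $\varphi$ is bounded, $\nu'$ is finite too. By (e), $u_0^{(k)}\bar\partial\varphi=0$ a.e. on $A_k\setminus K$, so both measures are carried by $K\cap D\subset X$.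

**Step 6: the cutting identity for the product.** For $\psi\in C_c^\infty(D)$,
$$\int\psi\,d\mu'+\int\partial\psi\,d\nu'=\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle .\tag{14}$$
Both sides are linear in $\psi$. With a smooth partition of unity subordinate to $\{V_k\}$, of which finitely many members meet $\operatorname{supp}\psi$, we may assume $\psi\in C_c^\infty(V_k)$. Apply Lemma 3 to $\varphi_k$ and the test function $P_k\psi\in C_c^\infty(V_k)$. Since $\bar\partial(P_k\psi)=P_k\bar\partial\psi$ and $\partial(P_k\psi)=P_k\partial\psi+P_k'\psi$,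
$$\int\varphi\psi\,d\mu+\int\Big(\varphi\,\partial\psi+\psi\,[P_k'\varphi_k+P_k\partial\varphi_k]\Big)d\nu=\frac1\pi\int_{\mathbb C\setminus G_k^*}\psi\,u_0^{(k)}P_k\,\bar\partial\varphi_k\,dA+\frac1\pi\langle u,\varphi\,\bar\partial\psi\rangle .$$
The bracket is $\partial\varphi$. On $V_k$, $P_k\bar\partial\varphi_k=\bar\partial\varphi$ vanishes outside $A_k$, so the area integral equals $\int\psi\sum_ju_0^{(j)}\bar\partial\varphi\,1_{A_j}dA$. This is (14).

**Step 7: $(\mu',\nu')\perp R_2(X)$.** Let $f\in\mathrm{Rat}(X)$; it is holomorphic on an open $O\supset X$. Choose $\rho\in C_c^\infty(O)$ with $\rho=1$ near $X$. For $n\ge2$ choose radial smooth $\tau_n$ with $\tau_n=1$ on $|z|\le r_n$, $\operatorname{supp}\tau_n\subset\{|z|<r_{n+1}\}$, $0\le\tau_n\le1$, $|\nabla\tau_n|\le C2^n$ and $|\nabla^2\tau_n|\le C4^n$. Put $\psi=\tau_n\rho f\in C_c^\infty(D)$ in (14). Since $\rho=1$ near $X$, the left side is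
$$\int\tau_nf\,d\mu'+\int\tau_nf'\,d\nu'+\int f\,(\partial\tau_n)\,\varphi\,d\nu ,$$
and the last term is at most $C2^n\sup_{\bar A_n}|\varphi|\,\|\nu\|\to0$ by (13).

On the right, $\varphi\,\bar\partial\psi=\varphi\tau_nf\,\bar\partial\rho+\eta_n$ with $\eta_n=\varphi\rho f\,\bar\partial\tau_n$. Both functions are in $W^{1,4}$, as $\varphi\in W^{1,4}_{loc}(D)$. The first has compact support in $D\cap\operatorname{supp}\bar\partial\rho\subset D\setminus X\subset\mathbb C\setminus K$ and contributes $0$ by (7). The second is supported in $\bar A_n$. With $\|\partial\varphi_n\|_4\le C2^n$ and (13),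
$$\|\eta_n\|_4+\|\partial\eta_n\|_4\le C4^n\sup_{\bar A_n}|\varphi|+C2^n\Big(\sup_{\bar A_n}|P_n|\,\|\partial\varphi_n\|_4+C\sup_{\bar A_n}|P_n'|\Big)\to0 .$$
By (5), $\langle u,\eta_n\rangle\to0$. Letting $n\to\infty$, with dominated convergence on the left, $\int f\,d\mu'+\int f'\,d\nu'=0$.

**Step 8: undoing the cut-off.** Since $R_2(X)=C\oplus C$, $\mu'=0$ and $\nu'=0$. On $|z|<r_1$ all $\chi_k=1$. So $\varphi=\prod(1-g_k)$ is holomorphic there, $\bar\partial\varphi=0$, and $\varphi$ has no zero because $|g_k|\le4^{-k}$. From $\varphi\nu=0$ we get $\nu=0$ on $|z|<r_1$. Then $\mu'=\varphi\mu$ there, so $\mu=0$ there. As $r_1<R$ was arbitrary, $|\mu|(D)=|\nu|(D)=0$. Finally, if $f,g\in C(K)$ vanish on $K\setminus D$, then $\int f\,d\mu+\int g\,d\nu=0$ for every $(\mu,\nu)\perp R_2(K)$, so $(f,g)\in R_2(K)$ by Hahn–Banach. This proves Theorem 1, and with it Theorems 2 and 3. $\blacksquare$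

## 10. Sets of zero area and rectifiable curves

Two examples show what Theorem 4 says. Let $K=C\times[0,1]$ with $C$ the middle-thirds Cantor set. It has zero area, and every disk $D$ meeting $K$ has a vertical segment in $K\cap D$. So $K$ is the spectrum of a pure complex subjordan operator. On the other hand, let $K$ be the graph over $[0,1]$ of a continuous nowhere differentiable function $f$. It has zero area by Fubini. If a curve in $K$ is nonconstant, its first coordinate covers some interval $[a,b]$ with $a<b$. It passes, in order or in reverse order, over the points of any partition of $[a,b]$, so its length is at least the variation of $f$ on $[a,b]$. That is infinite, because functions of bounded variation are differentiable a.e. So this connected $K$ is not such a spectrum.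

**Step 1: a rectifiable curve produces an annihilating pair.** If $F$ contains a nonconstant rectifiable curve, some subarc $\gamma$ runs from $a$ to $b\ne a$. Then $r(b)-r(a)=\int_\gamma r'\,dz$ for $r\in\mathrm{Rat}(F)$, so the nonzero pair $(\delta_a-\delta_b,\ dz|_\gamma)$ annihilates $R_2(F)$. This is the segment example again.

For the converse let $|F|=0$, let $F$ contain no nonconstant rectifiable curve, and let $(\mu,\nu)\perp R_2(F)$. We must show $\mu=\nu=0$. The results of Sections 6 and 7 apply with $K=F$. Our plan is to show that $u$ is a measure after all, and then to test (6) with functions whose gradient is small on $F$.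

**Step 2: a weak-type bound.** For a measure $\sigma$ on $F$ and $t>0$ we show $|\{w\notin F:|\partial\hat\sigma(w)|>t\}|\le C\|\sigma\|/t$ with $C$ absolute. Apply (a)–(d) to $\sigma$ with $\lambda=t$. The argument of (e) shows $\partial\hat\sigma=\partial\hat\kappa+\sum\partial\hat b_i$ a.e. off $F\cup G^*$. Moreover
$$|G^*|\le\frac{4\|\sigma\|}t,\qquad\|\partial\hat\kappa\|_2^2\le4\pi^2t\|\sigma\|,\qquad\int_{\mathbb C\setminus G^*}\sum|\partial\hat b_i|\,dA\le36\pi\|\sigma\|,$$
and Chebyshev's inequality at level $t/2$ for the last two finishes the proof. Consequently (Kolmogorov's inequality), for a disk $B$,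
$$\int_{B\setminus F}|\partial\hat\sigma|^{1/2}dA\le\int_0^\infty\min\Big(|B|,\frac{C\|\sigma\|}{t^2}\Big)dt=2|B|\Big(\frac{C\|\sigma\|}{|B|}\Big)^{1/2}.\tag{15}$$

**Step 3: $u$ is a measure.** Let $v=\hat\nu$ and $s=|\nu|+|\hat\mu|\,dA$, a locally finite positive measure. Fix $x\in\mathbb C$ and $r>0$. Put $\nu_1=\nu|_{B(x,2r)}$, $m=\|\nu_1\|$ and $a=v-\hat\nu_1$. As the Cauchy transform of $\nu|_{\mathbb C\setminus B(x,2r)}$, $a$ is holomorphic in $B(x,2r)$. Off $F$ we have $\hat\mu-\partial v=0$. So, as $|F|=0$, $a'=\hat\mu-\partial\hat\nu_1$ a.e. in $B(x,2r)$. Since $|a'|^{1/2}$ is subharmonic, for $y\in B(x,r)$, by Jensen's inequality and (15),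
$$|a'(y)|^{1/2}\le\frac1{\pi r^2}\int_{B(y,r)\setminus F}\big(|\hat\mu|^{1/2}+|\partial\hat\nu_1|^{1/2}\big)dA\le C\Big(\frac{s(B(x,2r))}{r^2}\Big)^{1/2}.$$
So $|a(y)-a(x)|\le C\,s(B(x,2r))/r$ on $B(x,r)$. Also $\int_{B(x,r)}|\hat\nu_1|\,dA\le2\pi rm$ by the estimate before (3). Hence
$$\int_{B(x,r)}|v-a(x)|\,dA\le C\,r\,s(B(x,2r)).$$
For $|t|\le r/2$ and $z\in B(x,r/2)$ both $z$ and $z+t$ lie in $B(x,r)$, so $\int_{B(x,r/2)}|v(z+t)-v(z)|\,dA\le2C\,r\,s(B(x,2r))$. Now take $r=2|t|$, and sum over the centers $x\in|t|(\mathbb Z+i\mathbb Z)$ for which $B(x,|t|)$ meets a given bounded set $B$. These disks cover $B$, and the disks $B(x,4|t|)$ have bounded overlap. So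
$$\int_B|v(z+t)-v(z)|\,dA\le C_B|t|\qquad(0<|t|\le1).$$
For a test function $\eta$ supported in the interior of $B$ and a unit vector $e$,
$$\Big|\int v\,\partial_e\eta\,dA\Big|=\lim_{t\downarrow0}\Big|\int\frac{v(z+te)-v(z)}t\,\eta\,dA\Big|\le C_B\|\eta\|_\infty .$$
So the first distributional derivatives of $v$ are locally finite measures, and $u=\hat\mu-\partial v$ is a locally finite measure. By (7) it is supported in $F$, hence finite. As $\mu,\nu,u$ live on $F$, (6) becomes
$$\frac1\pi\int\bar\partial\psi\,du=\int\psi\,d\mu+\int\partial\psi\,d\nu\qquad\text{for all }\psi\text{ smooth near }F.\tag{16}$$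

**Step 4: functions with small gradient near $F$.** Let $\phi\in C_c^\infty$ be real and $0<\epsilon<1$. We construct a real $\theta$, smooth near $F$, with $|\nabla\theta|\le\epsilon$ and $|\theta-\phi|\le2\epsilon$ near $F$. This is where the absence of rectifiable curves is used.

Let $F_n=\{\mathrm{dist}(\cdot,F)<1/n\}$, and let $\ell_n(d)$ be the infimum of the lengths of curves in $F_n$ of diameter at least $d$; it is nondecreasing in $n$. For each $d>0$, $\ell_n(d)\to\infty$. Otherwise there are curves in $F_n$, for all $n$, of diameter at least $d$ and bounded length, parametrized on $[0,1]$ with a common Lipschitz constant. By Arzelà–Ascoli a subsequence converges uniformly to a Lipschitz curve in $F$ of diameter at least $d$, a contradiction.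

Choose $d>0$ with $d\,\mathrm{Lip}(\phi)\le\epsilon$, and then $n$ with $\epsilon\,\ell_n(d)\ge2\|\phi\|_\infty$. Let $\rho_n$ be the path metric of $F_n$ ($\infty$ between components), and on $F_n$ put
$$\theta_0(x)=\inf_{y\in F_n}\big[\phi(y)+\epsilon\,\rho_n(x,y)\big].$$
Taking $y=x$, $\theta_0\le\phi$. If $|x-y|\ge d$, then $\rho_n(x,y)\ge\ell_n(d)$, and the bracket is at least $-\|\phi\|_\infty+2\|\phi\|_\infty\ge\phi(x)$. If $|x-y|<d$, the bracket is at least $\phi(y)\ge\phi(x)-\epsilon$. So $\phi-\epsilon\le\theta_0\le\phi$. Also $|\theta_0(x)-\theta_0(x')|\le\epsilon|x-x'|$ if the segment $[x,x']$ lies in $F_n$, since then $\rho_n(x,x')\le|x-x'|$.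

Let $\theta$ be the mollification of $\theta_0$ at a scale $\delta<1/(4n)$ with $\delta\,\mathrm{Lip}(\phi)\le\epsilon$. For $z\in F_{2n}$ the ball $B(z,\delta)$ lies in $F_n$. So on $F_{2n}$ the function $\theta$ is defined and smooth, $|\nabla\theta|\le\epsilon$, and $|\theta-\phi|\le\epsilon+\delta\,\mathrm{Lip}(\phi)\le2\epsilon$.

**Step 5: the pair vanishes.** Let $q$ be smooth and insert $\psi=q\theta$ in (16):
$$\frac1\pi\int(\theta\,\bar\partial q+q\,\bar\partial\theta)\,du=\int q\theta\,d\mu+\int(\theta\,\partial q+q\,\partial\theta)\,d\nu .$$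
Let $\epsilon\to0$. The terms with $\partial\theta$ and $\bar\partial\theta$ tend to $0$, since $u$ and $\nu$ are finite measures on $F$, and $\theta\to\phi$ uniformly on $F$. So
$$\frac1\pi\int\phi\,\bar\partial q\,du=\int q\phi\,d\mu+\int\phi\,\partial q\,d\nu\qquad\text{for all real }\phi\in C_c^\infty .$$
With $q=1$, $\int\phi\,d\mu=0$ for all $\phi$, so $\mu=0$. With $q=z$, then $\int\phi\,d\nu=0$, so $\nu=0$. Hence $R_2(F)=C\oplus C$.

**Step 6: spectra of zero area.** Let $K$ be nonempty and compact with $|K|=0$. By Theorem 2 and the first part applied to the sets $K\cap\bar D$, $K$ is the spectrum of a pure complex subjordan operator if and only if $K\cap\bar D$ contains a nonconstant rectifiable curve for every open disk $D$ meeting $K$. It remains to see that then $K\cap D$ does so for every such $D$; the other direction is trivial. Given $D$, choose a smaller concentric disk $D'$ that meets $K$ with $\bar D'\subset D$. By hypothesis $K\cap\bar D'\subset K\cap D$ contains a nonconstant rectifiable curve. This proves Theorem 4. $\blacksquare$
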